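# First Fit on items uniform on $(0,u]$: linear waste for every $u<1$ close to $1$

## 1. Packing with at most $M$ active bins

Items with weights $X_1,X_2,\dots$ arrive one at a time. The weights are independent and uniform on $(0,u]$, where $0<u\le 1$, and the bins have capacity $1$. The *gap* of a bin is its free space. After $t$ items, $B_t$ bins have been opened, and
$$W_t=B_t-\sum_{s\le t}X_s$$
is the sum of the gaps of the opened bins, that is, the wasted space. Since $B_n\ge\sum_{s\le n}X_s$, we have $E B_n\ge nu/2$.

We begin with a packing rule for which linear waste is easy to prove. Fix an integer $M\ge1$. Only the $M$ most recently opened bins are *active*. An item goes into the lowest-indexed active bin in which it fits, and a new bin is opened if there is none.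

**Proposition 1.** For this rule, and for every $0<u\le1$, $\;E[W_n]\ge \dfrac{u^3}{16(M+1)}\,n$.

**Proof.** Let $0<\delta<1$ and let $A_n$ be the number of opened bins whose gap at time $n$ is less than $\delta$. For each such bin, look at the step at which its gap first dropped below $\delta$ (an unopened bin counts as having gap $1$). One item changes one gap, so different bins have different steps. At a given step the drop requires $X\in(g-\delta,g]$, where $g$ is the gap of one of the at most $M$ active bins, or $g=1$ for the bin about to be opened. These are at most $M+1$ intervals of length $\delta$, so the step has probability at most $(M+1)\delta/u$, and $E A_n\le (M+1)\delta n/u$. The other opened bins have gap at least $\delta$. Hence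
$$E W_n\ge\delta\,(E B_n-E A_n)\ge \delta n\Big(\frac u2-\frac{(M+1)\delta}{u}\Big).$$
Take $\delta=u^2/(4(M+1))$; the parenthesis becomes $u/4$. $\square$

In words, it is unlikely that an item fills a bin almost exactly if few bins are available. Now let every opened bin stay active. This is First Fit, and two things change.

- The number of bins that can be hit is no longer bounded. If $M$ is of order $n$, then $\delta$ must be of order $1/n$ and nothing is left of the bound.
- A bin whose gap is already small is not finished. Small items keep arriving in it and can reduce its gap below $\delta$.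

These are real changes. Proposition 1 holds at $u=1$, but First Fit at $u=1$ has waste $o(n)$, as recalled next. So a proof for First Fit with $u<1$ must use $u<1$ essentially.

## 2. First Fit and the threshold $u_0$

In **First Fit**, each item goes into the lowest-indexed open bin in which it fits, and a new bin is opened if none exists. Let $FF(L_n)$ be the number of bins that it uses on the list $L_n$ of the first $n$ items, and $OPT(L_n)$ the smallest possible number. First Fit is called *optimal at $u$* if $E[FF(L_n)]/E[OPT(L_n)]\to1$. As the statement of the problem records, this is equivalent to $E[W_n]=o(n)$, where from now on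
$$W_n=FF(L_n)-\sum_{s\le n}X_s .$$
We use this equivalence as part of the question.

It is known (Bentley et al.) that First Fit is optimal at $u=1$. The source of the problem (http://repository.cmu.edu/cgi/viewcontent.cgi?article=2654&context=compsci) conjectures that there is some $u_0\in[0.86,1]$ such that First Fit gives optimal packings for $u>u_0$ and non-optimal packings for $0.85<u<u_0$. It leaves open whether $u_0$ is strictly less than $1$. So we ask whether optimality at $u=1$ survives when the largest weights are cut off slightly. Is there $u_0<1$ such that First Fit is optimal for every $u\in(u_0,1]$?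

**Theorem 2.** Let $\sqrt3-1<u<1$. There are constants $c(u)>0$ and $C(u)<\infty$ with $E[W_n]\ge c(u)\,n-C(u)$ for all $n$.

**Corollary 3.** There is no $u_0<1$ such that First Fit is optimal for every $u\in(u_0,1]$. On $(\sqrt3-1,1]$, First Fit is optimal if and only if $u=1$.

**Proof of Corollary 3 from Theorem 2.** By Theorem 2 the waste is not $o(n)$ for $u\in(\sqrt3-1,1)$, so First Fit is not optimal there. Given $u_0<1$, any $u\in(\max\{u_0,\sqrt3-1\},1)$ is a counterexample to optimality on $(u_0,1]$. Optimality at $u=1$ is the result of Bentley et al. $\square$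

Since $\sqrt3-1\approx0.732$, this interval contains the whole conjectural range $(0.85,1]$, and a $u_0$ as in the conjecture can only be $u_0=1$. Nothing is claimed for $u\le\sqrt3-1$.

**Conventions.** From now on $u\in(\sqrt3-1,1)$ is fixed unless $u=1$ is mentioned, and $\varepsilon=1-u\in(0,2-\sqrt3)$, so $\varepsilon<0.27$ and $u>0.73$. Unopened bins have gap $1$; hence an item $x$ always goes into the first bin, opened or not, with gap at least $x$. Write $E_t,P_t$ for expectation and probability conditional on the first $t$ items, $X=X_{t+1}$, $\Delta Y=Y_{t+1}-Y_t$, and $p_t=P_t(X\text{ opens a new bin})$. Then $\Delta W=1_{open}-X$, so $E_t\Delta W=p_t-u/2$. The gap of a nonempty bin is $1$ minus a sum of finitely many items, and such sums have continuous distributions. So coincidences (a gap equal to a given constant or to the next item, two equal gaps of opened bins, and so on) have probability $0$, and we ignore them.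

## 3. Half-bins, and waste as a count of bad events

A **half-bin** is an opened bin with gap $>\frac12$.

**Lemma 4.** At any time there is at most one half-bin.

**Proof.** Suppose bins $i<j$ both have level $<\frac12$. The first item of $j$ was $<\frac12$. When it arrived, bin $i$ was open, and its gap was at least its present gap, which is $>\frac12$. So the item fitted in bin $i$ and First Fit would not have opened bin $j$ for it. $\square$

Let $H_t\in\{0,1\}$ indicate whether a half-bin exists, and let $r_t$ be its gap. The event **bad** occurs at a step if $X\le\frac12$ is put into the half-bin and the gap of that bin becomes $<\frac12$. Let $b_t=P_t(bad)$.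

**Example.** Let $u=0.95$ and let the items be $0.9,\,0.7,\,0.6,\,0.35,\,0.4$. First Fit puts $0.9$, $0.7$, $0.6$ into bins 1, 2, 3; then $0.35$ fits only into bin 3; then $0.4$ opens bin 4. The gaps are $0.1,\,0.3,\,0.05,\,0.6$, with total $W=1.05=4-2.95$. Bin 4 is the half-bin. If the next item is $0.35$, it goes into bin 4 and leaves the gap $0.25$: this is a bad event. An item $0.55$ would also go into bin 4, but it would not be bad, because it exceeds $\frac12$.

**Lemma 5.** At every step,
$$1_{open}-1_{\{X>1/2\}}=\Delta H+1_{bad}.\tag{1}$$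

**Proof.** We compare the two sides in all cases.

- $X>\frac12$ opens a bin: the new gap is $<\frac12$, so $H$ does not change, and $0=0$.
- $X>\frac12$ goes into an opened bin: that bin has gap $>\frac12$, so it is the half-bin, and its new gap is $<1-\frac12$. So $-1=-1+0$.
- $X\le\frac12$ opens a bin: there was no half-bin (it would have taken $X$), and one is created. So $1=1+0$.
- $X\le\frac12$ goes into the half-bin: if this stays a half-bin, $0=0$; otherwise $0=-1+1$.
- $X\le\frac12$ goes into another opened bin: $0=0$. $\square$

Taking conditional expectations,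
$$p_t=\frac{u-1/2}{u}+E_t\Delta H+b_t.\tag{2}$$
Sum this over $t<n$ and subtract $nu/2$. Since $1-\frac1{2u}-\frac u2=-\frac{\varepsilon^2}{2u}$,
$$E W_n=E H_n+\sum_{t<n}E\,b_t-\frac{\varepsilon^2}{2u}\,n.\tag{3}$$

**The case $u=1$.** All of this is valid with $u=1$, $\varepsilon=0$, and then (3) says $E W_n=E H_n+\sum_{t<n}E b_t$. Up to an error of at most $1$, the expected waste is the expected number of bad events. Let us check $n=2$ by hand. Two items need two bins exactly when $X_1+X_2>1$, so $E W_2=1+\frac12-1=\frac12$. On the other side, the second step is bad when $X_1,X_2\le\frac12$ and $X_1+X_2>\frac12$, with probability $\frac18$. A half-bin exists after two items in three cases, each of probability $\frac18$: both items are in one bin with $X_1+X_2<\frac12$; or $X_1>\frac12>X_2$ and $X_1+X_2>1$; or $X_1<\frac12<X_2$ and $X_1+X_2>1$. In total $\frac18+\frac38=\frac12$.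

**The case $u<1$, and why (3) alone does not decide it.** A sensible first plan is to prove linear waste by producing many bad events. Since $W_n\ge0$ and $H_n\le1$, (3) gives
$$\sum_{t<n}E\,b_t\ \ge\ \frac{\varepsilon^2}{2u}\,n-1.\tag{4}$$
So for $u<1$ there are always linearly many bad events. But this number only pays the term $-\varepsilon^2n/(2u)$ in (3), and (4) says nothing more than $E W_n\ge0$. To conclude from (3), one would need linearly many bad events beyond these. The estimate of $b_t$ that we can actually prove, Lemma 7 below, is an upper bound. So the plan stops here, and we use (4) differently: *bad events must happen, and they can only happen in certain states; in those states a second quantity grows.*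

## 4. The prefix maximum $a_y$, and which states allow bad events

For $0<y\le\frac12$, consider the first bin with gap $>y$. It exists, since unopened bins have gap $1$. All bins before it are opened and have gap $\le y$.

**Definition.** $a_y=a_y(t)$ is the maximum gap among the bins that precede the first bin with gap $>y$, and $a_y=0$ if there are none. Further, $J_y$ is the number of opened bins with gap $>y$; $m_y=J_y-H$ is the number of gaps in $(y,\frac12)$; and $S_y=m_y-H=J_y-2H$. Since $0\le H\le J_y$, we have $|S_y|\le J_y$.

**Example.** For the gaps $0.1,\,0.3,\,0.05,\,0.6$ above: with $y=0.2$, the first bin with gap $>0.2$ is bin 2, so $a_{0.2}=0.1$, $J_{0.2}=2$, $S_{0.2}=0$. With $y=0.4$, it is bin 4, so $a_{0.4}=0.3$, $J_{0.4}=1$, $S_{0.4}=-1$.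

**Lemma 6.** (a) $0\le a_y\le y$, and $a_y$ is nondecreasing in $y$. (b) If $X\le a_y$, then $X$ goes into a bin with gap $\le y$ that precedes the first bin with gap $>y$. (c) If $X>a_y$, then $X$ goes into a bin, opened or not, with gap $>y$; if moreover $X\le y$, it goes into the first bin with gap $>y$.

**Proof.** (a) The bound is clear. For larger $y$ the set of preceding bins is larger, so the maximum does not decrease. (b) The preceding bin with gap $a_y$ can take $X$, so the first bin that can take $X$ is this bin or an earlier one. (c) No preceding bin can take $X$. If $X\le y$, the first bin with gap $>y$ takes it. If $X>y$, any bin that takes it has gap $\ge X>y$. $\square$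

If $a_y$ is close to $y$, the packing is tidy at scale $y$: almost all items of size $\le y$ go into bins with gap $\le y$. Then bad events are balanced in the following sense. Items in $(\frac12,1-y)$ create gaps in $(y,\frac12)$, and items in $(y,\frac12]$ consume them. The two intervals have the same length, and each bad event produces a surplus.

**Lemma 7.** For $\varepsilon\le y\le\frac12$,
$$E_t\Delta S_y\ \ge\ 2b_t-\frac{y-a_y}{u}.\tag{5}$$

**Proof.** We bound $\Delta S_y$ according to the size of $X$.

- $\frac12<X<1-y$: either $X$ opens a bin with gap in $(y,\frac12)$, so $m_y$ grows by $1$; or it goes into the half-bin, so $H$ drops by $1$ and $m_y$ does not decrease. So $\Delta S_y\ge1$.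
- $X\ge1-y$: either $X$ opens a bin with gap $\le y$ and $\Delta S_y=0$; or it removes the half-bin and $\Delta S_y\ge1$. So $\Delta S_y\ge0$.
- $a_y<X\le\frac12$: by Lemma 6(c), one of four things happens. If $X$ opens a bin, then $H$ goes from $0$ to $1$ and $\Delta S_y=-1$. If $X$ goes into a bin with gap in $(y,\frac12)$, then $\Delta S_y\ge-1$. If $X$ goes into the half-bin and this stays one, then $\Delta S_y=0$. If the event is bad, then $\Delta S_y\ge+1$. So $\Delta S_y\ge-1+2\cdot1_{bad}$.
- $X\le a_y$: a bin with gap $\le y\le\frac12$ is hit. So $\Delta S_y=0$ and the event is not bad.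

Since $y\ge\varepsilon$, we have $\frac12\le1-y\le u$, so $uP_t(\frac12<X<1-y)=\frac12-y$. Also $uP_t(a_y<X\le\frac12)=(\frac12-y)+(y-a_y)$. Adding up gives (5). $\square$

## 5. A potential that compares large gaps with waste

For a parameter $0<\delta\le\varepsilon/2$, put
$$\varphi(g)=\varepsilon\min(g/\delta,1)-2g,\qquad \Phi_t=\sum_{\text{opened bins}}\varphi(\text{gap})=\varepsilon N_t-2W_t,\qquad N_t=\sum_{\text{opened bins}}\min(\text{gap}/\delta,1).$$
So $N$ is a smoothed count of the bins with gap at least about $\delta$, the bins counted in Proposition 1. We have $\Phi_0=0$, and $N\le W/\delta$ gives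
$$\Phi_n\le\frac{\varepsilon}{\delta}\,W_n.\tag{6}$$
Hence it suffices to prove that $E\Phi_n$ grows linearly for some fixed $\delta$.

**Lemma 8.** Always $E_t\Delta\Phi\ge-2u\,(E_t\Delta H+b_t)$.

**Proof.** An opening creates the gap $1-X\ge\varepsilon>\delta$, so $\Delta N=1$. Otherwise one summand of $N$ changes, and $\Delta N\ge-1$. Thus $E_t\Delta N\ge2p_t-1$ and
$$E_t\Delta\Phi\ge\varepsilon(2p_t-1)-2p_t+u=u-\varepsilon-2u\,p_t .$$
By (2), $2up_t=2u-1+2u(E_t\Delta H+b_t)$, and $u-\varepsilon-2u+1=0$. $\square$

This explains the coefficient $\varepsilon$. With a coefficient $\alpha$ in place of $\varepsilon$, the same bound at $p_t=1-\frac1{2u}$ (no bad events, no drift of $H$) has the value $\alpha(1-\frac1u)-2+\frac1u+u=\frac{\varepsilon^2-\alpha\varepsilon}{u}$, which is nonnegative exactly when $\alpha\le\varepsilon$.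

**The plan.** Call a scale $y$ *useful* at time $t$ if $J_y$ is not large and $a_y$ is close to $y$. If the useful scale is $y\ge\varepsilon$, Lemma 7 says that bad events are rare on average over time, and then Lemma 8 says that $\Phi$ does not decrease appreciably on average. If the useful scale is $y<\varepsilon$, the next section shows that $\Phi$ has a positive drift of order $\varepsilon-y$. By (4) bad events do occur, so a positive share of the time has a useful scale below $\varepsilon$. Section 7 shows that useful scales can be chosen at all times and that the averages over time are legitimate.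

## 6. The drift of $\Phi$ at a scale $y<\varepsilon$

Put
$$\gamma=u^2-2\varepsilon=1-4\varepsilon+\varepsilon^2,\qquad K=\frac{2-\varepsilon}{1-2\varepsilon}.$$
The roots of $x^2-4x+1$ are $2\pm\sqrt3$, so $\varepsilon<2-\sqrt3$ gives $0<\gamma<1$. Also $1-2\varepsilon>0$, and $K\varepsilon<1$ means $2\varepsilon-\varepsilon^2<1-2\varepsilon$, which is again $1-4\varepsilon+\varepsilon^2>0$. So $K\varepsilon<1$. This is where $u>\sqrt3-1$ is used.

**Lemma 9.** Let $0<y<\varepsilon$ and $\delta\le\min\{\frac\varepsilon2,\;y,\;\frac{2y(\varepsilon-y)}{\varepsilon}\}$. There are a process $Q^y$, a function of the state with $Q^y_0=0$ and $|Q^y|\le4J_y$, and a constant $\lambda_y\in[0,1]$ such that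
$$E_t\Delta\Phi\ \ge\ \frac\gamma2(\varepsilon-y)-2(y-a_y)+\lambda_y\,E_t\Delta Q^y-2\varepsilon\delta J_y.\tag{7}$$

Throughout the proof $a=a_y$, $J=J_y$, $p=p_t$. The bins with gap $>y$ play the part of the active bins of Section 1.

**Step 1: repeat the count of Proposition 1.** This step bounds the drift of $N$ from below. An opening gives $\Delta N=1$. If $X\le a$, then $\Delta N\ge-1$. If $X>a$ does not open a bin, it goes into an opened bin with gap $g>y\ge\delta$. Then $\Delta N=0$ unless the new gap is $<\delta$, in which case $\Delta N\ge-1$. The latter requires $X\in(g-\delta,g]$ for one of $J$ bins, so it has probability at most $J\delta/u$. Hence $E_t\Delta N\ge p-\frac au-\frac{J\delta}u$, and with $E_t\Delta W=p-\frac u2$,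
$$uE_t\Delta\Phi\ \ge\ u^2-\varepsilon a-(2-\varepsilon)\,u\,p-\varepsilon\delta J.\tag{8}$$
This is not enough. The right side is negative for large $p$, and we know the average of $p_t$ neither at one time nor over the times that belong to one scale. We need a second inequality in which $p$ has a positive coefficient, in order to eliminate $p$. It comes from the bins with gap $\le y$: bins that are opened must, in the long run, cross below $y$ or be counted in $J$.

Let $\Phi^y$ and $Z^y$ be the sums of $\varphi(\text{gap})$ over the opened bins with gap $\le y$ and $>y$, respectively. So $\Phi=\Phi^y+Z^y$.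

**Step 2: the integral of $\varphi$.** A uniform item puts a gap uniformly into an interval, so we need bounds for $\Psi(m)=\int_0^m\varphi$. We claim
$$m(\varepsilon-m)-\frac{\varepsilon\delta}2\ \le\ \Psi(m)\ \le\ m(\varepsilon-m)\quad(m\ge0),\qquad \Psi\ge0\ \text{ on }[0,y].\tag{9}$$
The upper bound follows from $\varphi(g)\le\varepsilon-2g$. For $m\ge\delta$ the lower bound is an equality. For $m\le\delta$, $\Psi(m)=\frac{\varepsilon m^2}{2\delta}-m^2$ exceeds the lower bound by $\frac{\varepsilon m^2}{2\delta}-\varepsilon m+\frac{\varepsilon\delta}2=\frac{\varepsilon(m-\delta)^2}{2\delta}\ge0$. As for positivity: on $[0,\delta]$, $\Psi(m)=m^2(\frac{\varepsilon}{2\delta}-1)\ge0$ since $\delta\le\frac\varepsilon2$. On $[\delta,y]$, $\Psi$ is the concave function $m(\varepsilon-m)-\frac{\varepsilon\delta}2$. It is $\ge0$ at $\delta$ by what was just shown, and at $y$ because $\delta\le2y(\varepsilon-y)/\varepsilon$.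

**Step 3: items $X\le a$.** This step bounds what small items do to $\Phi^y$. Let $0=s_0<s_1<\dots<s_l=a$ be the successive record gaps of the bins preceding the first bin with gap $>y$. An item in $(s_{i-1},s_i]$ goes into the bin with gap $s_i$ and leaves the gap $s_i-X$. So the contribution of these items to $uE_t\Delta\Phi^y$ is
$$\sum_i\int_{s_{i-1}}^{s_i}\big[\varphi(s_i-x)-\varphi(s_i)\big]dx=\sum_i\Big[\Psi(s_i-s_{i-1})-(s_i-s_{i-1})\varphi(s_i)\Big]\ \ge\ -\int_0^a(\varepsilon-2x)\,dx=-a(\varepsilon-a).$$
We used $\Psi(s_i-s_{i-1})\ge0$ from (9), as $s_i-s_{i-1}\le y$, and $\varphi(s_i)\le\varepsilon-2s_i\le\varepsilon-2x$ for $x\le s_i$. If $a=0$ there is nothing to do.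

**Step 4: items $X>a$.** This step bounds the gain of $\Phi^y$ from bins that cross below $y$. By Lemma 6(c), items $X>a$ do not touch opened bins with gap $\le y$. An opening creates a gap $\ge\varepsilon>y$, so it does not change $\Phi^y$. An opened bin with gap $g>y$ is hit exactly for $X\in(s',g]\cap(0,u]$, where $s'\ge a$ is the maximal gap of the earlier bins ($s'=0$ if there are none). The new gap $z=g-X$ is $\le y$ exactly when, up to endpoints, $z$ lies between
$$c=(g-u)^+\quad\text{and}\quad m=\min(g-s',\,y),$$
which is possible only if $c\le m$. In that case the contribution to $uE_t\Delta\Phi^y$ is, by (9),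
$$\Psi(m)-\Psi(c)\ \ge\ m(\varepsilon-m)-c(\varepsilon-c)-\tfrac{\varepsilon\delta}2=(m-c)(\varepsilon-m-c)-\tfrac{\varepsilon\delta}2\ \ge\ (\varepsilon-y)(m-c)-yc-\tfrac{\varepsilon\delta}2 ,$$
because $m\le y$ and $c(m-c)\le yc$. If $c>m$, the contribution is $0$, which is at least $(\varepsilon-y)(m-c)^+-yc-\frac{\varepsilon\delta}2$. Since $u>\frac12$, only the half-bin can have $g>u$, so only it can have $c>0$. Thus the terms $-yc$ add up to $-y(r_t-u)^+$, where $(r_t-u)^+:=0$ if there is no half-bin.

**Step 5: count the crossings.** This step brings $p$ into the bound. Let *exit* be the event that an opened bin with gap $>y$ gets gap $\le y$. By Step 4, $uP_t(exit)=\sum(m-c)^+$ over the opened bins with gap $>y$. Every opening creates a gap $>y$, so $\Delta J=1_{open}-1_{exit}$ and $P_t(exit)=p-E_t\Delta J$. Steps 3 and 4 now give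
$$uE_t\Delta\Phi^y\ \ge\ -a(\varepsilon-a)+(\varepsilon-y)\,u\,(p-E_t\Delta J)-y(r_t-u)^+-\tfrac{\varepsilon\delta}2J.$$

**Step 6: remove the term $-y(r_t-u)^+$.** A half-bin with gap $>u$ does not last, since every item $>\frac12$ destroys it. To use this, let
$$D=\frac{y}{u-\frac12}\,(r-u)^+ .$$

- Suppose $r_t>u$. Every item fits into the half-bin, so no bin is opened, and $D$ cannot increase. Every $X\in(\frac12,u]$ goes into the half-bin, the only opened bin that can take it, and makes $D=0$. So $uE_t\Delta D\le-(u-\frac12)\cdot\frac{y}{u-1/2}(r_t-u)=-y(r_t-u)$.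
- Suppose $(r_t-u)^+=0$. Then $D$ increases only if $X$ opens a bin with gap $1-X>u$, that is, $X<\varepsilon$. An opening requires $X>a$, by Lemma 6(b), and gives $\Delta D=\frac{y}{u-1/2}(\varepsilon-X)$. So $uE_t\Delta D\le\frac{y}{u-1/2}\int_a^\varepsilon(\varepsilon-x)\,dx=\frac{y(\varepsilon-a)^2}{2u-1}=\frac{y(\varepsilon-a)^2}{1-2\varepsilon}$.

In both cases $-y(r_t-u)^+\ge uE_t\Delta D-\frac{y(\varepsilon-a)^2}{1-2\varepsilon}$. Therefore
$$uE_t\Delta\Phi^y\ \ge\ (\varepsilon-y)\,u\,p-a(\varepsilon-a)-\frac{y(\varepsilon-a)^2}{1-2\varepsilon}+uE_t\big[\Delta D-(\varepsilon-y)\Delta J\big]-\frac{\varepsilon\delta}2J.\tag{10}$$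

**Step 7: eliminate $p$.** Take $(2-\varepsilon)\cdot(10)+(\varepsilon-y)\cdot(8)$; the terms in $p$ cancel. The coefficient of $-J$ is $\varepsilon\delta\big(1-\frac\varepsilon2+\varepsilon-y\big)=\varepsilon\delta(1+\frac\varepsilon2-y)\le2\varepsilon\delta$. On the left, $\Phi^y=\Phi-Z^y$ gives $(2-\varepsilon)uE_t\Delta\Phi^y+(\varepsilon-y)uE_t\Delta\Phi=(2-y)uE_t\Delta\Phi-(2-\varepsilon)uE_t\Delta Z^y$. With
$$Q^y:=Z^y+D-(\varepsilon-y)J$$
we obtain
$$(2-y)uE_t\Delta\Phi\ \ge\ (\varepsilon-y)(u^2-\varepsilon a)-(2-\varepsilon)a(\varepsilon-a)-Ky(\varepsilon-a)^2+(2-\varepsilon)uE_t\Delta Q^y-2\varepsilon\delta J.$$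

**Step 8: replace $a$ by $y$.** This step makes the first three terms explicit, at the cost of a multiple of $y-a$. We use $a\le y$ in the first term, and
$$a(\varepsilon-a)\le y(\varepsilon-y)+\varepsilon(y-a),\qquad(\varepsilon-a)^2=(\varepsilon-y)^2+(y-a)(2\varepsilon-a-y)\le(\varepsilon-y)^2+2\varepsilon(y-a).$$
The first of these holds since $x(\varepsilon-x)$ has derivative in $[-\varepsilon,\varepsilon]$ on $[0,\varepsilon]$. So the first three terms are at least
$$(\varepsilon-y)\big[u^2-\varepsilon y-(2-\varepsilon)y-Ky(\varepsilon-y)\big]-(y-a)\big[\varepsilon(2-\varepsilon)+2\varepsilon Ky\big].$$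
Since $Ky<K\varepsilon<1$, the last bracket is at most $4\varepsilon$. The first bracket is $q(y)=u^2-2y-Ky(\varepsilon-y)$. On $[0,\varepsilon]$ we have $q'(y)=-2-K\varepsilon+2Ky\le-2+K\varepsilon<0$, so $q(y)\ge q(\varepsilon)=u^2-2\varepsilon=\gamma$. The first three terms are thus at least $\gamma(\varepsilon-y)-4\varepsilon(y-a)$.

**Step 9: divide.** This step puts the inequality into the form (7). We have $(2-y)u\le2$ and $(2-y)u\ge(2-\varepsilon)(1-\varepsilon)\ge2-3\varepsilon>1$. Dividing by $(2-y)u\in[1,2]$, using $4\varepsilon<2$, and putting $\lambda_y=\frac{2-\varepsilon}{2-y}\in[0,1]$, we get (7).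

**Step 10: the size of $Q^y$.** This step verifies $|Q^y|\le4J$. On $[0,1]$ we have $-2\le\varphi\le\varepsilon$, so $|Z^y|\le2J$. Since $(r-u)^+\le\varepsilon$ and $y<\varepsilon<0.27$, $D\le\frac{\varepsilon^2}{1/2-\varepsilon}\le1$. Moreover $D=0$ without a half-bin, and a half-bin is counted in $J$; so $0\le D\le J$. Finally $0\le(\varepsilon-y)J\le J$. Hence $|Q^y|\le4J$. At time $0$ there are no opened bins, so $Q^y_0=0$. $\square$

**What Lemma 9 gives with a single scale.** Suppose that $J_y(t)\le M$ for all $t$, for some fixed $M$ and some $y<\frac{\gamma\varepsilon}{\gamma+4}$. Then $\frac\gamma2(\varepsilon-y)>2y\ge2(y-a_y)$, and summing (7) gives $E\Phi_n\ge\big(\frac\gamma2(\varepsilon-y)-2y-2\varepsilon\delta M\big)n-4M$, which is linear once $\delta$ is small. This is the counterpart of Proposition 1. In reality $J_y$ may be large for small $y$, and then the error $2\varepsilon\delta J_y$ and the process $Q^y$ are out of control. We have to choose $y$ according to the state.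

## 7. Choosing the scale by slowly varying weights

At $y=\frac12$ the count $J_y=H\le1$ is bounded. So on a grid of scales there is always one at which $J$ is moderate while $J$ at the next smaller scale is large (or there is no smaller scale). A hard choice of this scale would fail: each change of scale can cost the current value of $Q^y$, up to $4J_y$, and a count that oscillates around a threshold could cause a change at every step. Weights that depend on $\log J$ avoid this, since one step then changes a weight by at most about $\kappa/J$, with a small $\kappa$.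

**The grid and the weights.** Let $0<\tau<\varepsilon$. Choose a grid $0=y_0<y_1<\dots<y_m=\frac12$ of mesh $\le\tau$ with $y_k=\varepsilon$ for some $k$; let $\tau_*>0$ be its minimal spacing. Write $J_i=J_{y_i}$. Then $J_1\ge J_2\ge\dots\ge J_m=H$, and $|\Delta J_i|\le1$ since an item changes one gap.

Let $\kappa\in(0,1)$. Choose integers $L_{m-1},L_{m-2},\dots,L_1$ in this order, with $L_i^+=L_ie^{1/\kappa}$ for $i<m$ and $L_m^+=1$, such that
$$L_{i-1}\ \ge\ \max\Big\{4,\;2L_i^+,\;\frac{8L_i^+}{\kappa\,y_1\tau_*}\Big\}\qquad(2\le i\le m).\tag{11}$$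
Let $\theta_i(x)$ be $\kappa\log(x/L_i)$ clamped to $[0,1]$, with $\theta_i(0)=0$. So $\theta_i=0$ up to $L_i$, and $\theta_i=1$ from $L_i^+$ on. Put $v_i=\theta_i(J_i)$ for $i<m$, $v_m=0$, and
$$P_i=v_1\cdots v_{i-1}(1-v_i)\qquad(1\le i\le m).$$
The sum telescopes: $\sum_iP_i=1-v_1\cdots v_m=1$. For instance, if $m=3$ and $v_1=v_2=\frac12$, then $(P_1,P_2,P_3)=(\frac12,\frac14,\frac14)$. The two properties that we use are:
$$P_i>0\ \Longrightarrow\ J_i\le L_i^+\ \text{ and, for } i\ge2,\ J_{i-1}>L_{i-1}.\tag{12}$$
Indeed $P_i>0$ forces $v_i<1$ and $v_{i-1}>0$, and for $i=m$ we have $J_m\le1=L_m^+$. Each $P_i(t)$ is a function of the first $t$ items. Let $\pi_i=\sum_{t<n}E\,P_i(t)$, so $\sum_i\pi_i=n$. From now on $O(1)$ denotes a quantity bounded independently of $n$; it may depend on all parameters.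

The first lemma says that the drift terms of bounded-by-$J_i$ processes are negligible under the weight $P_i$.

**Lemma 10.** If $Y$ is a function of the state with $Y_0=0$ and $|Y_t|\le4J_i(t)$ for all $t$, then
$$\Big|\sum_{t<n}E\big[P_i(t)\,E_t\Delta Y\big]\Big|\le16\kappa n+O(1).$$

**Proof.** Since $P_i(t)$ is determined by the first $t$ items, $E[P_i(t)E_t\Delta Y]=E[P_i(t)\Delta Y]$. Summation by parts with $Y_0=0$ gives
$$\sum_{t<n}P_i(t)\Delta Y=P_i(n)Y_n-\sum_{t<n}\Delta P_i\;Y_{t+1},$$
and $|P_i(n)Y_n|\le4L_i^+$ by (12). We show $|\Delta P_i\,Y_{t+1}|\le16\kappa$ at every step.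

All factors of $P_i$ lie in $[0,1]$; changing them one at a time gives $|\Delta P_i|\le\sum_{j\le i}|\Delta v_j|$. Let $j<m$, suppose that $J_j$ moves between $\mu$ and $\mu+1$ in either direction, and $\Delta v_j\ne0$. Then $\mu+1>L_j$, so $\mu\ge L_j$ because both are integers. Clamping does not increase differences, so
$$|\Delta v_j|\le\kappa\log\frac{\mu+1}\mu\le\frac\kappa\mu\le\frac\kappa{L_j}.$$
If $\Delta P_i\ne0$, then $P_i(t)>0$ or $P_i(t+1)>0$, so $J_i(t+1)\le L_i^++1\le2L_i^+$ and $|Y_{t+1}|\le8L_i^+$.

*Terms with $j<i$.* By (11), $L_{j-1}\ge2L_j^+\ge2L_j$ for $2\le j<m$, so $\sum_{j<i}1/L_j\le2/L_{i-1}$. These terms contribute at most $8L_i^+\cdot\kappa\cdot2/L_{i-1}=16\kappa L_i^+/L_{i-1}\le8\kappa$, again by (11).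

*The term $j=i$.* For $i=m$ it is $0$. For $i<m$ it is at most $\frac\kappa\mu\cdot4(\mu+1)\le8\kappa$, because $|Y_{t+1}|\le4J_i(t+1)\le4(\mu+1)$. $\square$

The second lemma says that the chosen scale is tidy: under the weight $P_i$, $a_{y_i}$ is close to $y_i$. The reason is that there are many bins with gap in $(y_{i-1},y_i]$ and few with larger gap. If $a_{y_i}<y_{i-1}$, some of the few stand in front, and the items in $(y_{i-1},y_i)$ all go into those and soon use them up.

**Lemma 11.** For $1\le i\le m$: $\displaystyle\ \sum_{t<n}E\big[P_i(t)\,(y_i-a_{y_i}(t))\big]\le\tau\pi_i+\kappa n+O(1).$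

**Proof.** For $i=1$, $y_1-a_{y_1}\le y_1\le\tau$, and we are done. Let $i\ge2$.

**Step 1: reduce to an event.** This step isolates the untidy times. Let
$$A_t=\big\{J_{i-1}(t)>L_{i-1},\ J_i(t)\le L_i^+,\ a_{y_i}(t)<y_{i-1}\big\}.$$
If $P_i(t)>0$ and $A_t$ fails, then by (12) $a_{y_i}(t)\ge y_{i-1}$, so $y_i-a_{y_i}\le\tau$. If $A_t$ holds, then $P_i(t)(y_i-a_{y_i})\le1$. So it suffices to show $\sum_{t<n}P(A_t)\le\kappa n+O(1)$.

**Step 2: in a short block, the bins in front are few and fixed.** Let $T=\lfloor L_{i-1}/4\rfloor$. Since $L_{i-1}\ge4$, $T\ge1$ and $T\ge L_{i-1}/8$. Split time into blocks of length $T$, and let $\sigma$ be the first time in a block at which $A_\sigma$ holds, if there is one. At time $\sigma$ the number of bins with gap in $(y_{i-1},y_i]$ is $J_{i-1}-J_i>L_{i-1}-L_i^+\ge L_{i-1}/2\ge2T\ge T+1$. Let $F$ be the first $T+1$ of them. Let $O$ be the set of opened bins with gap $>y_i$ at time $\sigma$ that precede the last bin of $F$; so $|O|\le J_i(\sigma)\le L_i^+$.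

Let $t\ge\sigma$ be a time in the block at which $A_t$ holds, and let $q$ be the first bin with gap $>y_i$ at time $t$. We claim $q\in O$. Fewer than $T$ items have arrived since $\sigma$, so some $f\in F$ is unchanged and has gap in $(y_{i-1},y_i]$; in particular $q\ne f$. If $f$ preceded $q$, then $a_{y_i}(t)>y_{i-1}$, contrary to $A_t$. So $q$ precedes $f$. Bins are opened in index order and gaps only decrease, so $q$ was already opened at time $\sigma$ and had gap $>y_i$ then. Hence $q\in O$.

**Step 3: count hits.** This step bounds the number of untidy times in a block. Let $h_t=1$ if $A_t$ holds and $X_{t+1}\in(y_{i-1},y_i)$, and $h_t=0$ otherwise. If $h_t=1$, then $a_{y_i}(t)<y_{i-1}<X_{t+1}<y_i$, so by Lemma 6(c) the item goes into $q\in O$ and reduces its gap by more than $y_{i-1}\ge y_1$. Gaps are at most $1$, so each bin of $O$ is hit in this way at most $1/y_1$ times, and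
$$\sum_{t\in\text{block}}h_t\le\frac{|O|}{y_1}\le\frac{L_i^+}{y_1}.$$
Since $A_t$ depends only on the first $t$ items and $y_i\le\frac12<u<1$, $E h_t=\frac{y_i-y_{i-1}}uP(A_t)\ge\tau_*P(A_t)$. So $\sum_{t\in\text{block}}P(A_t)\le L_i^+/(y_1\tau_*)$. At most $n/T+1$ blocks meet $\{0,\dots,n-1\}$, hence by (11)
$$\sum_{t<n}P(A_t)\le\frac{8L_i^+}{L_{i-1}\,y_1\tau_*}\,n+O(1)\le\kappa n+O(1).\qquad\square$$

## 8. Bad events force small scales, and small scales force waste

We now prove Theorem 2. The weights $P_i(t)$ sum to $1$, so every sum over time splits into $m$ weighted sums.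

**Step A: a positive share of the weight lies on scales below $\varepsilon$.** The purpose is a lower bound for
$$G:=\sum_{i<k}(\varepsilon-y_i)\,\pi_i .$$
By Lemma 7, and since $\frac1{2u}\le1$, for $y\in[\varepsilon,\frac12]$ we have $b_t\le\frac12E_t\Delta S_y+(y-a_y)$.

Let $i\ge k$ and take $y=y_i$. Since $|S_{y_i}|\le J_i$ and $S_{y_i}=0$ at time $0$, Lemma 10 applies to $Y=S_{y_i}$, and Lemma 11 bounds the rest:
$$\sum_{t<n}E[P_ib_t]\le\tau\pi_i+9\kappa n+O(1)\qquad(i\ge k).\tag{13}$$

Let $i<k$ and take $y=\varepsilon$. Here $|S_\varepsilon|\le J_k\le J_i$, so Lemma 10 applies to $Y=S_\varepsilon$ with the weight $P_i$. By monotonicity of $a_y$ in $y$, $\varepsilon-a_\varepsilon\le\varepsilon-a_{y_i}=(\varepsilon-y_i)+(y_i-a_{y_i})$. With Lemma 11,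
$$\sum_{t<n}E[P_ib_t]\le(\varepsilon-y_i)\pi_i+\tau\pi_i+9\kappa n+O(1)\qquad(i<k).$$

Sum over all $i$. The left sides add up to $\sum_{t<n}E b_t$, which by (4) is at least $\frac{\varepsilon^2}{2u}n-1\ge\frac{\varepsilon^2}2n-1$. Hence
$$G\ \ge\ \Big(\frac{\varepsilon^2}2-\tau-9m\kappa\Big)n-O(1).\tag{14}$$

**Step B: the growth of $\Phi$.** The purpose is to bound $E\Phi_n=\sum_{i=1}^m\sum_{t<n}E[P_i(t)E_t\Delta\Phi]$ from below by a multiple of $G$, up to small errors.

For $i\ge k$ use Lemma 8, then Lemma 10 with $Y=H\le J_i$, and (13). As $2u\le2$, the sum over $t$ is at least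
$$-32\kappa n-2(\tau\pi_i+9\kappa n)-O(1)=-2\tau\pi_i-50\kappa n-O(1).$$

For $i<k$ use (7) with $y=y_i\in(0,\varepsilon)$, Lemma 10 with $Y=Q^{y_i}$, and Lemma 11. By (12), $J_i\le L_i^+$ whenever $P_i>0$, and $L_i^+\le L_1^+$ because (11) makes the $L_i^+$ decreasing in $i$. The sum over $t$ is at least
$$\frac\gamma2(\varepsilon-y_i)\pi_i-2\tau\pi_i-18\kappa n-2\varepsilon\delta L_1^+\pi_i-O(1).$$

Adding over $i$, and then using (14) and $\gamma<1$,
$$E\Phi_n\ \ge\ \frac\gamma2G-\big(2\tau+50m\kappa+2\varepsilon\delta L_1^+\big)n-O(1)\ \ge\ \Big(\frac{\gamma\varepsilon^2}4-3\tau-59m\kappa-2\varepsilon\delta L_1^+\Big)n-O(1).$$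

**Step C: choose the constants.** The purpose is to make each error at most a quarter of the main term. The order matters.

1. Take $\tau<\varepsilon$ with $3\tau\le\gamma\varepsilon^2/16$, and then the grid. This fixes $m,k,y_1,\tau_*$.
2. Take $\kappa\in(0,1)$ with $59m\kappa\le\gamma\varepsilon^2/16$.
3. Take $L_{m-1},\dots,L_1$ by (11).
4. Take $\delta\le\varepsilon/2$ with $\delta\le y_i$ and $\delta\le2y_i(\varepsilon-y_i)/\varepsilon$ for $1\le i<k$, and with $2\varepsilon\delta L_1^+\le\gamma\varepsilon^2/16$.

Nothing chosen in items 1–3 depends on $\delta$. The process $Q^{y_i}$ depends on $\delta$, but the bound $|Q^{y_i}|\le4J_i$, which is all that Lemma 10 uses, does not. Item 4 also ensures the hypotheses of Lemma 9 for all $y_i$ with $1\le i<k$. So $E\Phi_n\ge\frac{\gamma\varepsilon^2}{16}n-O(1)$, and by (6)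
$$E[W_n]\ \ge\ \frac\delta\varepsilon\,E\Phi_n\ \ge\ \frac{\delta\gamma\varepsilon}{16}\,n-O(1).$$
This is Theorem 2 with $c(u)=\delta\gamma\varepsilon/16$, and Corollary 3 follows as shown in Section 2. $\blacksquare$
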